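\title{Infinite irreducible subalgebras of the Lie conformal algebra $gc_N$}

\begin{abstract}
Let $\mathbb{F}$ be an algebraically closed field of characteristic $0$. We prove that every subalgebra of the general Lie conformal algebra $gc_N$ that acts irreducibly on $\mathbb{F}[D]^N$ and is not finitely generated over $\mathbb{F}[D]$ is either $gc_{N,Q}$ or the image of $oc_{N,Q}$ or $spc_{N,Q}$ under a shift $v\mapsto v+\beta$. This proves the conjectured classification of such subalgebras for every $N\ge 1$. We also determine when two algebras of the list coincide. The proof writes conformal endomorphisms as matrix kernels $a(z,w)$, evaluates them on generic cosets of $\mathbb{Z}$ to obtain dense Lie algebras of infinite banded matrices, and shows that the only possible relation between two cosets is a reflection.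
\end{abstract}

\section{Introduction}

Throughout, $\mathbb{F}$ is an algebraically closed field of characteristic $0$, $N\ge1$ is an integer, $D$ and $v$ are commuting indeterminates, and $\lambda$ is a formal parameter.

\subsection{The problem}

A \emph{conformal endomorphism} of $\mathbb{F}[D]^N$ is an $\mathbb{F}$-linear map $u\mapsto a_\lambda u$ from $\mathbb{F}[D]^N$ to $\mathbb{F}[\lambda,D]^N$ such that $a_\lambda(Du)=(D+\lambda)\,a_\lambda u$. Such a map is determined by its values on the standard basis, and these are arbitrary. So the space $\mathrm{Cend}_N$ of all conformal endomorphisms is identified with $M_N(\mathbb{F}[D,v])$, the matrix $a=a(D,v)$ acting by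
\[
a_\lambda u(D)=a(-\lambda,D)\,u(D+\lambda).
\]
Multiplication by $D$ makes $\mathrm{Cend}_N$ an $\mathbb{F}[D]$-module with $(Da)_\lambda=-\lambda a_\lambda$. Composition, defined by $(a_\lambda b)_{\lambda+\mu}u=a_\lambda(b_\mu u)$, is the associative $\lambda$-product
\[
a_\lambda b=a(-\lambda,v)\,b(D+\lambda,v+\lambda).
\]
The Lie conformal algebra $gc_N=\mathrm{Cend}_N^{(-)}$ is $\mathrm{Cend}_N$ with the bracket $[a_\lambda b]=a_\lambda b-b_{-\lambda-D}a$, where the second term is $b_\mu a$ with $-\lambda-D$ substituted for $\mu$.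

A \emph{subalgebra} of $gc_N$ is an $\mathbb{F}[D]$-submodule $L$ with $[x_\lambda y]\in L[\lambda]=\mathbb{F}[\lambda]\otimes L$ for all $x,y\in L$. An $\mathbb{F}[D]$-submodule $U\subseteq\mathbb{F}[D]^N$ is \emph{$L$-invariant} if $x_\lambda U\subseteq U[\lambda]$ for all $x\in L$, and $L$ is \emph{irreducible} if $0$ and $\mathbb{F}[D]^N$ are the only $L$-invariant submodules. We call $L$ \emph{infinite} if it is not finitely generated as an $\mathbb{F}[D]$-module.

Let $\sigma(a(D,v))=a^t(D,D-v)$, where ${}^t$ is transposition; this is an anti-involution of $\mathrm{Cend}_N$. For $Q=Q(v)\in M_N(\mathbb{F}[v])$ with $\det Q\ne0$ put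
\[
\mathrm{Cend}_{N,Q}=\{a(D,v)\,Q(v-D)\mid a\in\mathrm{Cend}_N\}.
\]
This is a left ideal of $\mathrm{Cend}_N$, whose elements act by $(aQ(v-D))_\lambda u=a_\lambda(Q(D)u(D))$. Always assuming $\det Q\neq0$, define
\begin{align*}
gc_{N,Q}&=\mathrm{Cend}_{N,Q}^{(-)},\\
oc_{N,Q}&=\{a(D,v)Q(v-D)\mid a\in\mathrm{Cend}_N,\ \sigma(a)=-a\}&&\text{if } Q^t(-v)=Q(v),\\
spc_{N,Q}&=\{a(D,v)Q(v-D)\mid a\in\mathrm{Cend}_N,\ \sigma(a)=a\}&&\text{if } Q^t(-v)=-Q(v).
\end{align*}
It is known that these subalgebras of $gc_N$ are irreducible; the short proof is included in Proposition~\ref{prop:families}. The following conjecture is posed in \cite{problem}.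

\medskip\noindent\textbf{Conjecture.} \emph{For every $N\geq1$, the subalgebras $gc_{N,Q}$, $oc_{N,Q}$, $spc_{N,Q}$ and their conjugates under automorphisms of $\mathrm{Cend}_N$ exhaust all infinite irreducible subalgebras of $gc_N$.}

\subsection{Results}

For $\beta\in\mathbb{F}$ let $S_\beta$ be the automorphism $a(D,v)\mapsto a(D,v+\beta)$ of $\mathrm{Cend}_N$. The conjecture is true, and no automorphisms other than these shifts are needed.

\begin{theorem}\label{thm:main}
Let $L\subseteq gc_N$ be an infinite irreducible subalgebra. Then either $L=gc_{N,Q}$ with $\det Q\ne0$, or $L=S_\beta(oc_{N,Q})$ with $\det Q\ne0$, $Q^t(-v)=Q(v)$, or $L=S_\beta(spc_{N,Q})$ with $\det Q\ne0$, $Q^t(-v)=-Q(v)$, for some $\beta\in\mathbb{F}$.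
\end{theorem}

\begin{theorem}\label{thm:unique}
The three families in Theorem~\ref{thm:main} are pairwise disjoint. We have $gc_{N,Q}=gc_{N,Q'}$ if and only if $Q'\in GL_N(\mathbb{F}[v])\,Q$. In the other two families $\beta$ is determined by $L$, and $Q$ is determined by $L$ up to a factor in $\mathbb{F}^\times$.
\end{theorem}

\subsection{Why three families}

Finite irreducible subalgebras are at least as varied as irreducible linear Lie algebras. If $0\ne\mathfrak{g}\subseteq\mathfrak{gl}_N(\mathbb{F})$ acts irreducibly on $\mathbb{F}^N$, then $\mathfrak{g}\otimes\mathbb{F}[D]$ is a subalgebra with $[g_\lambda g']=gg'-g'g$. It is irreducible: if $0\ne u\in U$ has leading coefficient $u_0\in\mathbb{F}^N$, the top $\lambda$-coefficient of $g_\lambda u=g\,u(D+\lambda)$ is $gu_0$, which is nonzero for some $g$, so $U\cap\mathbb{F}^N$ is a nonzero $\mathfrak{g}$-invariant subspace and $U\supseteq\mathbb{F}^N$. To make this example infinite one would let the coefficients depend on $v$, but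
\[
[g_\lambda\, g'v]=gg'(v+\lambda)-g'g\,v
\]
has $\lambda$-coefficient $gg'$: dependence on $v$ produces associative products, not only commutators. One then expects an infinite irreducible subalgebra to be closed under the associative product, or else to consist of the skew elements of an anti-involution $*$, for which $xy-yx=xy-(xy)^*$ is skew again. This is the list in the conjecture. The factor $Q$ stands on the right because a factor on the left destroys irreducibility: for $N=1$ the infinite subalgebra $v\,\mathbb{F}[D,v]$ leaves $D\,\mathbb{F}[D]$ invariant.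

The proof makes this expectation precise. Section~\ref{sec:kernels} rewrites $\mathrm{Cend}_N$ in terms of kernels $a(z,w)$ and reduces to subalgebras that are saturated with respect to $\mathbb{F}[D]$. Section~\ref{sec:model} works through a case with $N=1$ by hand. Sections~\ref{sec:paths} and~\ref{sec:density} show that the values of $L$ on a generic coset of $\mathbb{Z}$ satisfy no linear relation, and Section~\ref{sec:cosets} shows that a relation between two cosets forces a reflection symmetry of $L$. Section~\ref{sec:mult} deduces that a nonzero part of $L$ can be multiplied by all polynomials that this symmetry allows, and Sections~\ref{sec:Q} and~\ref{sec:final} find $Q$ and identify $L$. Theorem~\ref{thm:unique} is proved in Section~\ref{sec:unique}.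

\section{Kernels, reflections and saturation}\label{sec:kernels}

\subsection{Kernels}

Put $z=v$ and $w=v-D$, so that $D=z-w$, and write $a\in\mathrm{Cend}_N$ as a \emph{kernel} $a(z,w)\in M_N(\mathbb{F}[z,w])$. We also call the variable of the module $z$ and write $M=\mathbb{F}[z]^N$. Substituting in the formulas of the introduction gives $a_\lambda u(z)=a(z,z+\lambda)u(z+\lambda)$ and
\begin{equation}\label{eq:bracket}
\begin{gathered}
[a_\lambda b]=a_\lambda b-b\circ_\lambda a,\\
a_\lambda b=a(z,z+\lambda)\,b(z+\lambda,w),\qquad b\circ_\lambda a=b(z,w-\lambda)\,a(w-\lambda,w).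
\end{gathered}
\end{equation}
Thus $a(z,w)$ behaves like a matrix with rows indexed by $z$ and columns by $w$, and the $\lambda$-product is a matrix product in which the middle index is kept as a free variable instead of being summed over. In this notation $D$ is multiplication by $z-w$, and
\[
\sigma(a)(z,w)=a(-w,-z)^t,\qquad \mathrm{Cend}_{N,Q}=M_N(\mathbb{F}[z,w])\,Q(w),\qquad S_\beta a(z,w)=a(z+\beta,w+\beta).
\]
The shift $S_\beta$ commutes with $D$ and is intertwined with the map $u(z)\mapsto u(z+\beta)$ on $M$, which permutes the $\mathbb{F}[z]$-submodules; so $S_\beta$ preserves the class of infinite irreducible subalgebras. At $\lambda=0$ the bracket is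
\[
[a_0b]=\operatorname{ad}_a b,\qquad (\operatorname{ad}_ab)(z,w)=a(z,z)\,b(z,w)-b(z,w)\,a(w,w),
\]
an operator that is linear over $\mathbb{F}[z,w]$. We put $\Sigma=z+w$, so that $\mathbb{F}[z,w]=\mathbb{F}[D,\Sigma]$, $2z=\Sigma+D$ and $2w=\Sigma-D$. The coefficients of a kernel in each variable are denoted by
\[
b=\sum_k b_k(z)\,w^k=\sum_k z^k\,b^k(w).
\]
Three elementary facts are used throughout.

\begin{lemma}\label{lem:elem}
\begin{enumerate}
\item[(a)] Let $V\subseteq W$ be modules over a commutative $\mathbb{F}$-algebra $\Lambda$, and let $p\in\Lambda[t]$ have leading coefficient in $\mathbb{F}^\times$. If $X\in W[t]$ and $pX\in V[t]$, then $X\in V[t]$.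
\item[(b)] If $0\ne f\in\mathbb{F}[z,w]$, then $f(z,z+n)\ne0$ for all integers $n$ outside a finite set. For such $n$ and any $y$ transcendental over $\mathbb{F}$, $f(y,y+n)\neq0$.
\item[(c)] Let $\Omega$ be a field and $H,H'\in M_N(\Omega)$. If $Hx=xH'$ for all $x$ in a spanning set of $M_N(\Omega)$, then $H=H'$ is a scalar. In particular, if $G\in M_N(\mathbb{F}(z))$ and $G(z)Y=YG(w)$ for all $Y$ in a spanning set of $M_N(\mathbb{F}(z,w))$, then $G\in\mathbb{F}\cdot1$.
\end{enumerate}
\end{lemma}

\begin{proof}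
(a) The top coefficient of $pX$ is a nonzero constant times the top coefficient $X_k$ of $X$, so $X_k\in V$. Then $p(X-X_kt^k)\in V[t]$, and we induct on the degree. (b) $f(z,z+n)=0$ means that $w-z-n$ divides $f$, and these polynomials are pairwise nonassociate irreducibles. (c) Taking $x=1$ gives $H=H'$, and then $H$ is central. In the special case $G(z)=G(w)$ forces $G$ to be constant.
\end{proof}

\subsection{Reflections}

Let $\theta$ be the automorphism $f(z,w)\mapsto f(-w,-z)$ of $\mathbb{F}(z,w,\lambda,\mu)$ that fixes the parameters $\lambda,\mu$. It fixes $D$ and sends $\Sigma$ to $-\Sigma$, so $\mathbb{F}[z,w]^\theta=\mathbb{F}[D,\Sigma^2]$. Given $B\in GL_N(\mathbb{F}(z))$, define for $Y\in M_N(\mathbb{F}(z,w,\lambda,\mu))$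
\[
Y^*=B(z)\,\theta(Y)^t\,B(w)^{-1}.
\]

\begin{lemma}\label{lem:star}
\begin{enumerate}
\item[(a)] $(fY)^*=\theta(f)Y^*$ for scalars $f$. In particular $*$ is linear over $\mathbb{F}[D,\lambda,\mu]$.
\item[(b)] Let $X_1,\dots,X_r\in M_N(\mathbb{F}[z,w])$, $t_1,\dots,t_{r-1}\in\mathbb{F}[z,w,\lambda,\mu]\setminus\mathbb{F}$ and $t_i'=-\theta(t_i)$. Then
\[
\bigl(X_1(z,t_1)X_2(t_1,t_2)\cdots X_r(t_{r-1},w)\bigr)^*=X_r^*(z,t'_{r-1})\cdots X_2^*(t_2',t_1')\,X_1^*(t_1',w).
\]
We have $(z+\lambda)'=w-\lambda$ and $(w-\lambda)'=z+\lambda$, so $(X_\lambda Y)^*=Y^*\circ_\lambda X^*$ and $(Y\circ_\lambda X)^*=(X^*)_\lambda Y^*$.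
\item[(c)] $Y^{**}=H(z)\,Y\,H(w)^{-1}$ with $H(z)=B(z)\,(B(-z)^t)^{-1}$.
\item[(d)] Let $B=Q^{-1}$ with $Q\in M_N(\mathbb{F}[v])$, $Q^t(-v)=cQ(v)$, $c=\pm1$, and let $A=\mathrm{Cend}_{N,Q}$. Then $(aQ(w))^*=c\,\sigma(a)Q(w)$, $A^*=A$, $Y^{**}=Y$, and the set
\[
\{\,Y\in A: Y^*=-Y\,\}=\{\,Y-Y^*:Y\in A\,\}
\]
is $oc_{N,Q}$ if $c=1$ and $spc_{N,Q}$ if $c=-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is immediate from the definition. For (b) put $t_0=z$, $t_r=w$, so $t_0'=w$, $t_r'=z$. The $t_i'$ are not constant, so $B(t_i')$ is defined and invertible. The left side is $B(z)\bigl[X_1(-t_0',-t_1')\cdots X_r(-t'_{r-1},-t_r')\bigr]^tB(w)^{-1}$, and by definition of $*$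
\[
X_j(-t'_{j-1},-t_j')^t=B(t_j')^{-1}X_j^*(t_j',t'_{j-1})B(t'_{j-1}).
\]
In the product over $j=r,\dots,1$ all factors $B$ cancel. (c) follows from $\theta(Y^*)^t=(B(-z)^t)^{-1}\,Y\,B(-w)^t$. For (d), $(aQ(w))^*=Q(z)^{-1}Q(-z)^t\,a(-w,-z)^t\,Q(w)=c\,\sigma(a)Q(w)$, and $H=c$. So $aQ(w)$ is skew if and only if $\sigma(a)=-ca$. Finally $Y-Y^*$ is skew, and a skew $Y$ equals $\frac12Y-(\frac12Y)^*$.
\end{proof}

For a subalgebra $L$ let $[L,L]$ be the $\mathbb{F}[D]$-span of the $\lambda$-coefficients of all $[x_\lambda y]$, $x,y\in L$, and call $L$ \emph{perfect} if $[L,L]=L$.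

\begin{proposition}\label{prop:families}
The algebras $gc_{N,Q}$, $S_\beta(oc_{N,Q})$, $S_\beta(spc_{N,Q})$ are infinite, irreducible, perfect subalgebras of $gc_N$.
\end{proposition}

\begin{proof}
We may take $\beta=0$. Let $A=\mathrm{Cend}_{N,Q}$. In the orthogonal and symplectic cases use $*$ and $c$ of Lemma~\ref{lem:star}(d) and write $\{Y\}=Y-Y^*$, so that the algebra is $\{A\}$.

\emph{Subalgebras.} For $x,y\in A$ both terms of \eqref{eq:bracket} end with the factor $Q(w)$, so they lie in $A[\lambda]$. For skew $x,y$ we have $y\circ_\lambda x=y^*\circ_\lambda x^*=(x_\lambda y)^*$, so $[x_\lambda y]=\{x_\lambda y\}$.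

\emph{Infinite.} The elements $\Sigma^jQ(w)$ are linearly independent over $\mathbb{F}[D]$, and $\sigma(\Sigma^j)=(-1)^j\Sigma^j$. So $gc_{N,Q}$ contains all of them, $oc_{N,Q}$ those with $j$ odd, and $spc_{N,Q}$ those with $j$ even.

\emph{Irreducible.} Let $U$ be invariant, $0\ne u\in U$, and let $0\neq u_0\in\mathbb{F}^N$ be the leading coefficient of $Qu$. For $e\in M_N(\mathbb{F})$, the top $\lambda$-coefficient of $(eQ(w))_\lambda u=e\,(Qu)(z+\lambda)$ is $eu_0$. So is that of $\{ewQ(w)\}_\lambda u=\bigl(e(z+\lambda)+cze^t\bigr)(Qu)(z+\lambda)$. Hence $U\supseteq\mathbb{F}^N$ and $U=M$.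

\emph{Perfect.} Let $d=\deg Q$, let $Q_d\ne0$ be the leading coefficient of $Q$, and take $e,e'\in M_N(\mathbb{F})$, $0\ne h\in\mathbb{F}[w]$, $n>\deg h$, $t=z+\lambda$, $Y=e'z^nh(w)Q(w)$. We choose $X$ so that a single term of the bracket has the highest $\lambda$-degree.

For $gc_{N,Q}$ let $X=eQ(w)$. Then $X_\lambda Y=eQ(t)e't^nh(w)Q(w)$ has $\lambda^{d+n}$-coefficient $eQ_de'h(w)Q(w)$, while $Y\circ_\lambda X=e'z^nh(w-\lambda)Q(w-\lambda)eQ(w)$ has $\lambda$-degree at most $d+\deg h<d+n$. The matrices $eQ_de'$ span $M_N(\mathbb{F})$, so $[A,A]$ contains $M_N(\mathbb{F}[w])Q(w)$, whose $\mathbb{F}[D]$-span is $A$.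

For $\{A\}$, expand $[\{X\}_\lambda\{Y\}]$ into eight terms and pair them by Lemma~\ref{lem:star}(b):
\[
[\{X\}_\lambda\{Y\}]=\{X_\lambda Y\}-\{Y\circ_\lambda X\}-\{X_\lambda Y^*\}-\{(X^*)_\lambda Y\}.
\]
Let $X=ezQ(w)$. Then $X^*=-c\,w\,e^tQ(w)$ and $Y^*=c\,h(-z)(-w)^ne'^tQ(w)$. The $\lambda$-degrees of $X_\lambda Y$, $Y\circ_\lambda X$ and $X_\lambda Y^*$ are at most $d+n$, $d+\deg h+1$ and $d+\deg h$, all less than $d+n+1$, while $(X^*)_\lambda Y=-c\,t\,e^tQ(t)e't^nh(w)Q(w)$ has $\lambda^{d+n+1}$-coefficient $-c\,e^tQ_de'h(w)Q(w)$. So the derived algebra contains $\{M_N(\mathbb{F}[w])Q(w)\}$, whose $\mathbb{F}[D]$-span is $\{A\}$ because $*$ is $\mathbb{F}[D]$-linear.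
\end{proof}

\subsection{Saturation}

The proof produces elements of $L$ only up to polynomial factors in $D$, so we first arrange that such factors can be canceled. The \emph{saturation} of $L$ is $\hat L=\{x: p(D)x\in L\text{ for some }0\ne p\in\mathbb{F}[D]\}$, and $L$ is \emph{saturated} if $L=\hat L$.

\begin{lemma}\label{lem:sat}
For every subalgebra $L$ we have $[\hat L,\hat L]\subseteq L$. Hence $\hat L$ is a saturated subalgebra, infinite and irreducible if $L$ is.
\end{lemma}

\begin{proof}
If $p(D)x,\,q(D)y\in L$, then \eqref{eq:bracket} gives $[p(D)x_\lambda\, q(D)y]=p(-\lambda)q(D+\lambda)[x_\lambda y]\in L[\lambda]$. The leading coefficient of $p(-\lambda)q(D+\lambda)$ in $\lambda$ is a nonzero constant, so $[x_\lambda y]\in L[\lambda]$ by Lemma~\ref{lem:elem}(a). Since $\hat L\supseteq L$ and $\mathbb{F}[D]$ is Noetherian, the rest follows.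
\end{proof}

It suffices to prove Theorem~\ref{thm:main} for saturated $L$. Indeed, then $\hat L$ is one of the listed algebras, hence perfect, and $\hat L=[\hat L,\hat L]\subseteq L$. So \textbf{in Sections~\ref{sec:paths}--\ref{sec:final}, $L$ is infinite, irreducible and saturated.} For $n\in\mathbb{Z}$ let $L_n=\{a(z,z+n):a\in L\}\subseteq M_N(\mathbb{F}[z])$.

\begin{lemma}\label{lem:satfacts}
Let $L$ be saturated.
\begin{enumerate}
\item[(a)] If $0\ne q\in\mathbb{F}[D,\lambda,\mu]$, $X\in M_N(\mathbb{F}[z,w])[\lambda,\mu]$ and $qX\in L[\lambda,\mu]$, then $X\in L[\lambda,\mu]$.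
\item[(b)] If $L$ is infinite, then $\dim_{\mathbb{F}}L_n=\infty$ for every $n\in\mathbb{Z}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $\mathbb{F}[D]$-module $W=M_N(\mathbb{F}[z,w])/L$ is torsion-free. If the image $\bar X\in W[\lambda,\mu]$ were nonzero, the lexicographically leading coefficient of $q\bar X$ in $\lambda,\mu$ would be a nonzero element of $\mathbb{F}[D]$ times a nonzero element of $W$, which is nonzero. (b) If $a\in L$ and $a(z,z+n)=0$, then $a=(D+n)a'$, and $a'\in L$ by saturation. So $L_n\cong L/(D+n)L$. As a submodule of a free module over the principal ideal domain $\mathbb{F}[D]$, $L$ is free, and its rank is infinite; this rank is $\dim L/(D+n)L$.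
\end{proof}

In the proof of Theorem~\ref{thm:main} the hypothesis that $L$ is infinite is used only through Lemma~\ref{lem:satfacts}(b).

\section{The case $N=1$ by hand}\label{sec:model}

Let $N=1$. Kernels are polynomials, and $\operatorname{ad}_a$ is multiplication by the scalar $g(z)-g(w)$, where $g(z)=a(z,z)\in L_0$. A saturated $L$ is therefore stable under multiplication by every $(g(z)-g(w))/D$, $g\in L_0$. In the best case this already determines $L$.

\begin{proposition}\label{prop:model}
Let $L\subseteq gc_1$ be a saturated irreducible subalgebra with $z^2\in L_0$. Then $L=gc_{1,Q}$ for some $Q\neq0$.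
\end{proposition}

\begin{proof}
Since $(z^2-w^2)/D=\Sigma$, $L$ is an ideal of $\mathbb{F}[D,\Sigma]=\mathbb{F}[z,w]$. Let $b,c\in L$ and $t=z+\lambda$. Replacing $c$ by $\Sigma c$ multiplies the two terms of \eqref{eq:bracket} by $\Sigma+\lambda$ and $\Sigma-\lambda$, so we can separate them:
\[
[b_\lambda\,\Sigma c]-(\Sigma-\lambda)[b_\lambda c]=2\lambda\,b(z,t)\,c(t,w).
\]
Hence $b(z,t)c(t,w)\in L[\lambda]=L[t]$ for all $b,c\in L$. We use this three times. With $b=c\ne0$, the top $t$-coefficient is a nonzero product $p(z)r(w)\in L$. With $c=p(z)r(w)$ we get $p(t)\,b(z,t)r(w)\in L[t]$, so $b_k(z)r(w)\in L$ for all $b,k$ by Lemma~\ref{lem:elem}(a). The ideal $U$ of $\mathbb{F}[z]$ generated by all $b_k$ is nonzero and satisfies $b_\lambda M\subseteq U[\lambda]$, so $U=\mathbb{F}[z]$ by irreducibility, and $r(w)\in L$. With $b=r(w)$ we get $r(t)c(t,w)\in L[t]$, so $c^k(w)\in L$ for all $c,k$. Thus $L$ is generated by the polynomials $c^k(w)$, which generate a principal ideal $(Q)$ of $\mathbb{F}[w]$.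
\end{proof}

If instead $z^3\in L_0$, we obtain the multiplier $(z^3-w^3)/D=(3\Sigma^2+D^2)/4$, and $L$ is a module over $\mathbb{F}[D,\Sigma^2]$. Nothing better is true in general: $oc_{1,1}=\Sigma\,\mathbb{F}[D,\Sigma^2]$ is not stable under $\Sigma$, and its space $L_0$ consists of the odd polynomials.

For a general $L$ we know nothing about $L_0$ in advance, and the task is to decide which of the rings $\mathbb{F}[D,\Sigma]$ and $\mathbb{F}[D,\Sigma^2]$ acts. The algebra $oc_{1,1}$ shows how to detect the difference. Evaluate its elements at the points $(y+i,y+j)$, $i,j\in\mathbb{Z}$, and regard the values as an infinite matrix. For $y=0$ the values satisfy $a(i,j)=-a(-j,-i)$. For transcendental $y$ they satisfy no relation along a diagonal $j=i+n$: the numbers $\sigma_i=2y+2i+n$ are nonzero with distinct squares, so by a Vandermonde determinant the vectors $(\sigma_i^{2k+1})_{i}$, $k\ge0$, span the full space on any finite set of indices $i$. The symmetry has not disappeared, but it now links two different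 cosets: $a(y+i,y+j)=-a(-y-j,-y-i)$. We shall prove that every $L$ behaves in this way: there is no relation on one generic coset, and a relation between two cosets is a reflection.

\section{Paths}\label{sec:paths}

Irreducibility concerns the associative algebra generated by $L$, so we first record what it says about associative products. A \emph{path} is a sequence $p=(c_1,\dots,c_r)$ in $L$, $r\ge1$, with \emph{product}
\[
p(z;t_1,\dots,t_{r-1};w)=c_1(z,t_1)c_2(t_1,t_2)\cdots c_r(t_{r-1},w).
\]
We use the Jacobson density theorem: if $M$ is a simple module over a ring $\mathfrak{B}$ (possibly without unit, $\mathfrak{B}M\ne0$) and $u_1,\dots,u_n\in M$ are linearly independent over the division ring $\operatorname{End}_{\mathfrak{B}}M$, then for any $m_1,\dots,m_n\in M$ there is $\mathsf{b}\in\mathfrak{B}$ with $\mathsf{b}u_i=m_i$ for all $i$.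

\begin{lemma}\label{lem:paths}
The coefficients in $t_1,\dots,t_{r-1}$ of the products of all paths span $M_N(\mathbb{F}(z,w))$ over $\mathbb{F}(z,w)$.
\end{lemma}

\begin{proof}
Let $\mathfrak{B}$ be the $\mathbb{F}$-span of the operators on $M$ that send $u$ to $g(z)$ times the coefficient of a fixed monomial in $t_1,\dots,t_r$ in $c_1(z,t_1)\cdots c_r(t_{r-1},t_r)u(t_r)$, where $r\ge1$, $c_i\in L$, $g\in\mathbb{F}[z]$. It is an algebra: in a composition the factor $g'$ of the inner operator appears as $g'(t_r)$, and a $t_r$-coefficient of $g'(t_r)F$ is a linear combination of $t_r$-coefficients of $F$.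

\emph{$M$ is a simple $\mathfrak{B}$-module.} For $c\in L$, $x\in M$, the $\lambda$-coefficients of $c_\lambda x$ lie in the $\mathbb{F}[z]$-span of the $t$-coefficients of $c(z,t)x(t)$, hence in $\mathfrak{B}x$. So each $\mathfrak{B}u$ is an $L$-invariant submodule. The set $M_0=\{u:\mathfrak{B}u=0\}$ is stable under $z$, since multiplying $u$ by $z$ only shifts $t_r$-coefficients; it is $L$-invariant, and $M_0\ne M$ because $L\ne0$. So $M_0=0$, and $\mathfrak{B}u=M$ for all $u\ne0$.

\emph{$\operatorname{End}_{\mathfrak{B}}M=\mathbb{F}$.} Let $\varphi$ commute with $\mathfrak{B}$. For $g\in\mathbb{F}[z]$ we have $g\mathfrak{B}\subseteq\mathfrak{B}$, so $\varphi(g\,\mathsf{b}u)=g\,\mathsf{b}\varphi(u)=g\,\varphi(\mathsf{b}u)$, and $\varphi$ is a matrix $\varphi(z)\in M_N(\mathbb{F}[z])$. As $\mathbb{F}$ is algebraically closed, $\varphi(0)$ has an eigenvalue $\gamma\in\mathbb{F}$. By Schur's lemma $\varphi-\gamma$ is zero or invertible in $M_N(\mathbb{F}[z])$; in the latter case $\det(\varphi(z)-\gamma)$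 would be a nonzero constant, but it vanishes at $z=0$. So $\varphi=\gamma$.

If the lemma fails, there is $0\ne Z\in M_N(\mathbb{F}[z,w])$ with $\operatorname{tr}(Z(z,w)\,p(z;t;w))=0$ for all paths. Write $Z=\sum_{l,i}w^ie_l\,\xi_{l,i}(z)$ with standard basis columns $e_l$ and rows $\xi_{l,i}$, and put $u_{l,i}=z^ie_l\in M$. The relation reads $\sum\xi_{l,i}(z)\,p(z;t;w)\,u_{l,i}(w)=0$. Taking coefficients in $t_1,\dots,t_{r-1}$ and $t_r=w$ gives $\sum\xi_{l,i}\cdot\mathsf{b}u_{l,i}=0$ for all $\mathsf{b}\in\mathfrak{B}$. The $u_{l,i}$ are linearly independent over $\mathbb{F}$, so by density $\xi_{l,i}m=0$ for each $(l,i)$ and all $m\in M$. Thus $Z=0$, a contradiction.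
\end{proof}

To extract associative products from Lie brackets we need paths whose intermediate points move in one direction. Let $y$ be transcendental over $\mathbb{F}$ and $K=\mathbb{F}(y)$. A \emph{forward path from $j$ to $k$} ($j<k$ integers) is a path with integer steps $\kappa_1,\dots,\kappa_r\ge1$, $\sum\kappa_i=k-j$; its \emph{value} is
\[
\pi=c_1(y+j,\,y+j+\kappa_1)\,c_2(y+j+\kappa_1,\,y+j+\kappa_1+\kappa_2)\cdots c_r(y+k-\kappa_r,\,y+k)\in M_N(K).
\]

\begin{lemma}\label{lem:forward}
There is $n_0\ge1$ such that, whenever $k-j\ge n_0$, the values of the forward paths from $j$ to $k$ span $M_N(K)$ over $K$.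
\end{lemma}

\begin{proof}
A polynomial in $t_1,\dots,t_{r-1}$ over $\mathbb{F}(z,w)$ that vanishes at all points $t_i=z+\kappa_1+\dots+\kappa_i$, $\kappa_i\in\mathbb{Z}_{\ge1}$, is zero: in the coordinates $t_1-z,\,t_2-t_1,\dots$ these points form an infinite grid, as the characteristic is $0$. Hence a linear functional kills the values of a path product at these points if and only if it kills its coefficients, and values and coefficients have the same span. By Lemma~\ref{lem:paths} there are $N^2$ such values, each a matrix in $M_N(\mathbb{F}[z,w])$, that are linearly independent over $\mathbb{F}(z,w)$. Their determinant $\Delta(z,w)$ with respect to the matrix units is a nonzero polynomial. Choose $n_0$ so that for $n\geq n_0$ we have $\Delta(z,z+n)\ne0$ (Lemma~\ref{lem:elem}(b)) and $n$ exceeds each of the finitely many sums $\kappa_1+\dots+\kappa_{r-1}$. Substituting $z=y+j$, $w=y+k$ gives $N^2$ independent values of forward paths.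
\end{proof}

\section{Density on one coset}\label{sec:density}

\subsection{Banded matrices}

Let $y$ be transcendental over $\mathbb{F}$ and $\Omega\supseteq K=\mathbb{F}(y)$ a field. Let $\mathcal{G}=\bigoplus_{n\in\mathbb{Z}}\mathcal{G}_n$, $\mathcal{G}_n=\prod_{i\in\mathbb{Z}}M_N(\Omega)E_{i,i+n}$, be the graded associative algebra of $\mathbb{Z}\times\mathbb{Z}$ matrices with blocks in $M_N(\Omega)$ and finitely many nonzero diagonals. For $x=\sum_ix_iE_{i,i+n}\in\mathcal{G}_n$, the \emph{rows} of $x$ are the $i$ with $x_i\ne0$ and its \emph{columns} are the corresponding $i+n$. For $a\in L$ put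
\[
T_n(a)=\sum_{i}a(y+i,\,y+i+n)\,E_{i,i+n}\in\mathcal{G}_n.
\]
Evaluating \eqref{eq:bracket} at $z=y+i$, $w=y+i+n+n'$, $\lambda=n$ gives
\[
[T_n(a),T_{n'}(b)]=T_{n+n'}\bigl([a_\lambda b]|_{\lambda=n}\bigr),
\]
so the $\Omega$-span of all $T_n(a)$ is an ordinary Lie subalgebra of $\mathcal{G}$. Its elements $T_n(a)\ne0$ have infinitely many rows; passing to a closure lets us work with single blocks.

Let $E_i$ ($i\in I$) be finite-dimensional $\Omega$-spaces and $S\subseteq\prod_IE_i=(\bigoplus_IE_i^*)^*$ a subspace. The elements of $S^\perp\subseteq\bigoplus_IE_i^*$ are the \emph{finite relations} of $S$. The \emph{closure} $\bar S$ is the set of $x$ that agree, on each finite set of coordinates, with some element of $S$.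

\begin{lemma}\label{lem:closure}
\textup{(a)} $\bar S=(S^\perp)^\perp$. \textup{(b)} For $J\subseteq I$, the projection of $\bar S$ to $\prod_JE_i$ is the closure of the projection of $S$.
\end{lemma}

\begin{proof}
Let $F_J=\bigoplus_JE_i^*$; the finite relations of the projection $S_J$ are $S^\perp\cap F_J$. (a) A finite relation involves finitely many coordinates, so $\bar S\subseteq(S^\perp)^\perp$. Conversely, if $x$ kills $S^\perp\cap F_J$ with $J$ finite, then $x_J\in S_J$ by finite-dimensional duality. (b) The projection of $\bar S$ lies in $\overline{S_J}$ by definition. By (a), an element of $\overline{S_J}$ is a functional on $F_J$ vanishing on $S^\perp\cap F_J$. Extend it by $0$ on $S^\perp$ to $S^\perp+F_J$ and then arbitrarily to $F_I$; the result lies in $(S^\perp)^\perp=\bar S$.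
\end{proof}

Let $\bar{\mathcal{L}}_n\subseteq\mathcal{G}_n$ be the closure of the $\Omega$-span of $T_n(L)$ and $\bar{\mathcal{L}}=\bigoplus_n\bar{\mathcal{L}}_n$. It is a Lie subalgebra, because each block of a bracket of homogeneous elements depends on two blocks of each factor.

\begin{theorem}\label{thm:density}
$\bar{\mathcal{L}}=\mathcal{G}$. That is, for all $n\in\mathbb{Z}$ and distinct $i_1,\dots,i_r\in\mathbb{Z}$, the tuples $\bigl(a(y+i_s,\,y+i_s+n)\bigr)_{s=1}^r$, $a\in L$, span $M_N(\Omega)^r$.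
\end{theorem}

For the finite algebra $\mathfrak{g}\otimes\mathbb{F}[D]$ of the introduction the blocks of $T_n(a)$ do not depend on $i$, so the theorem fails without the hypothesis that $L$ is infinite.

The tuples have entries in $K$, so we may and do assume $\Omega=K$ in the proof. Let $\varsigma$ be the automorphism $y\mapsto y+1$ of $K$. The \emph{translation} $x\mapsto x^{[k]}$, $(x^{[k]})_i=\varsigma^k(x_{i-k})$, is a $\varsigma^k$-semilinear bijection of $\mathcal{G}_n$ that fixes each $T_n(a)$, so it preserves $\bar{\mathcal{L}}_n$. Put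
\[
V_{ij}=\{x\in M_N(K):xE_{ij}\in\bar{\mathcal{L}}\},\qquad V_{i+k,j+k}=\varsigma^kV_{ij}.
\]
As $\bar{\mathcal{L}}$ is closed, we must show that $V_{ij}=M_N(K)$ for all $i,j$.

\subsection{An element with finitely many rows}

The finite relations of $T_1(L)$ are systems of linear difference equations satisfied by $L_1$, and translation makes them a module over a ring of difference operators. Since $L_1$ is infinite-dimensional, this module has deficient rank, and duality gives a finitely supported solution.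

Let $\mathcal{S}=K[\tau^{\pm1};\varsigma]$ be the skew Laurent polynomial ring, $\tau f=\varsigma(f)\tau$, acting on $K$ by $(\sum s_k\tau^k)f=\sum s_k\varsigma^k(f)$. It is a localization of $K[\tau;\varsigma]$, which has left and right division with remainder. So $\mathcal{S}$ is a left and right Ore domain: it lies in a division ring $\mathcal{D}$ in which any finite family of elements has a common left denominator and a common right denominator in $\mathcal{S}$.

\begin{lemma}\label{lem:finsupp}
$\bar{\mathcal{L}}_1$ contains a nonzero element with finitely many rows.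
\end{lemma}

\begin{proof}
\emph{The kernel of $0\neq s\in\mathcal{S}$ on $K$ is finite-dimensional over $\mathbb{F}$.} A rational function fixed by $\varsigma$ has a finite, translation-invariant set of poles, so it is a periodic polynomial, hence constant. Multiplying by a power of $\tau$, assume $s\in K[\tau;\varsigma]$ and induct on $\deg s$. Let $0\ne f_0\in\ker s$ and $s_0=\tau-\varsigma(f_0)/f_0$. Write $s=s's_0+r$ with $r\in K$; applying this to $f_0$ gives $r=0$. Then $s_0$ maps $\ker s$ into $\ker s'$, and $\ker s_0=\mathbb{F}f_0$, since $s_0f=0$ means that $f/f_0$ is fixed by $\varsigma$. So $\dim\ker s\le\dim\ker s'+1$.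

Let $m=N^2$, view $L_1\subseteq\mathbb{F}[y]^m$, and let $\mathcal{M}$ be the left submodule of all $\rho\in\mathcal{S}^m$ with $\sum_l\rho_la_l=0$ for all $(a_l)\in L_1$. Write $\rho_l=\sum_i\rho_{l,i}\tau^i$. The block of $T_1(a)$ in row $i$ has entries $\varsigma^i(a_l)$, so $\mathcal{M}$ is exactly the set of finite relations $(\rho_{l,i})$ of $T_1(L)$.

The left $\mathcal{D}$-span of $\mathcal{M}$ is a proper subspace of $\mathcal{D}^m$. Otherwise each standard basis vector $\epsilon_l$ is a $\mathcal{D}$-combination of elements of $\mathcal{M}$, and clearing a left denominator gives $s\epsilon_l\in\mathcal{M}$ with $s\ne0$. Then the $l$-th entries of elements of $L_1$ lie in $\ker s$, and $\dim L_1<\infty$, contrary to Lemma~\ref{lem:satfacts}(b). So a nonzero left $\mathcal{D}$-linear functional $\rho\mapsto\sum\rho_ld_l$ vanishes on $\mathcal{M}$. Writing $d_l=s_ls^{-1}$ with a common right denominator, we get $0\ne(s_l)\in\mathcal{S}^m$ with $\sum\rho_ls_l=0$ for $\rho\in\mathcal{M}$. With $s_l=\sum_ks_{l,k}\tau^k$,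 the coefficient of $\tau^0$ in this identity is $\sum_{l,i}\rho_{l,i}\,\varsigma^i(s_{l,-i})=0$. Thus $x_{l,i}=\varsigma^i(s_{l,-i})$ is nonzero, finitely supported and satisfies all finite relations of $T_1(L)$, so $x\in\bar{\mathcal{L}}_1$ by Lemma~\ref{lem:closure}(a).
\end{proof}

\subsection{Gluing along forward paths}

An iterated bracket contains the associative product we want together with many other terms. If the elements at both ends have few rows and the path between them moves forward, the positions of the blocks eliminate all other terms.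

\begin{lemma}\label{lem:glue}
Let $x\in\bar{\mathcal{L}}_p$, $x'\in\bar{\mathcal{L}}_{p'}$ and $i,k\in\mathbb{Z}$ with $n=k-i-p\ge n_0$. Assume:
\begin{enumerate}
\item[(i)] $x$ has no row among $i+1,\dots,i+n$;
\item[(ii)] if $h\ne0$ and $k+h$ is a row of $x'$, then $x$ has no row among $i+h,\dots,i+h+n$;
\item[(iii)] every column of $x'$ is larger than every row of $x$.
\end{enumerate}
Then $x_i\,M_N(K)\,x'_k\subseteq V_{i,k+p'}$.
\end{lemma}

\begin{proof}
Take a forward path from $i+p$ to $k$ with value $\pi$, and let $Y=[\cdots[x,T_{\kappa_1}(c_1)],\dots,T_{\kappa_r}(c_r)]\in\bar{\mathcal{L}}_{p+n}$. It is a signed sum, over subsets $I\subseteq\{1,\dots,r\}$, of products in which the $T_{\kappa_s}(c_s)$ with $s\in I$ stand to the left of $x$ and the others to the right, in increasing order. The left factors move a block from row $i'$ to row $i'-|I|$, where $|I|=\sum_{s\in I}\kappa_s\in[0,n]$. By (i), row $i$ of $Y$ receives only the term with $|I|=0$, that is $I=\emptyset$, so $Y_i=x_i\pi$. Row $i+h$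 of $Y$ has column $k+h$, and is zero unless $x$ has a row among $i+h,\dots,i+h+n$. By (ii), $Yx'=x_i\pi x'_kE_{i,k+p'}$. Every row of $Y$ is at most some row of $x$, so $x'Y=0$ by (iii). Hence $x_i\pi x'_k\in V_{i,k+p'}$, and the $\pi$ span $M_N(K)$ by Lemma~\ref{lem:forward}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:density}]
\emph{Step 1: nonzero blocks far above the diagonal.} Let $x$ be as in Lemma~\ref{lem:finsupp}, with last row $i$, and let $x'$ be the translate of $x$ with first row $k=i+1+n_0$. Conditions (i)--(iii) hold, since $x$ has no row beyond $i$ and $x'$ none before $k$. So $V_{i,i+d}\ne0$ for $d=n_0+2$, and by translation this holds for all $i$. Lemma~\ref{lem:glue} applied to single blocks gives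
\begin{equation}\label{eq:VMV}
V_{ij}\,M_N(K)\,V_{kl}\subseteq V_{il}\qquad(i<j,\ \ j+n_0\le k<l).
\end{equation}
With $j=i+d$, $k=l-d$ we get $V_{il}\ne0$ for $l-i\ge n_1:=2d+n_0$.

Let $\mathcal{C}_i\subseteq K^N$ be the sum of the column spaces of the elements of $V_{ij}$, $j\ge i+n_1$, and $\mathcal{R}_l\subseteq K^{1\times N}$ the sum of the row spaces of the elements of $V_{kl}$, $k\le l-n_1$. These spaces are nonzero, $\mathcal{C}_i=\varsigma^i\mathcal{C}_0$ and $\mathcal{R}_l=\varsigma^l\mathcal{R}_0$. Finitely many elements suffice to generate $\mathcal{C}_0$, say from $V_{0j}$ with $j\le j_0$, and $\mathcal{R}_0$, say from $V_{k0}$ with $k\ge-k_0$. Since $xM_N(K)x'$ is spanned by the products of a column of $x$ and a row of $x'$, \eqref{eq:VMV} and translation show that $V_{il}$ contains all products $\mathcal{C}_i\mathcal{R}_l$ when $l-i\ge n_2:=j_0+k_0+n_0$.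

\emph{Step 2: $\mathcal{C}_i=K^N$.} Let $c\in L$, $\kappa>n_0$, $x\in V_{ij}$ with $j-i\ge n_1$, $k=j+n_0$ and $0\ne x'\in V_{k,k+d}$. Apply Lemma~\ref{lem:glue} to
\[
[T_\kappa(c),xE_{ij}]=c(y+i-\kappa,y+i)\,x\,E_{i-\kappa,j}-x\,c(y+j,y+j+\kappa)\,E_{i,j+\kappa},
\]
its row $i-\kappa$, and $x'E_{k,k+d}$. Here $n=n_0$; (i) holds because $\kappa>n_0$, (ii) is vacuous, and $k+d>i$. We obtain $c(y+i-\kappa,y+i)\,xM_N(K)x'\subseteq V_{i-\kappa,k+d}$, hence $c(y+i-\kappa,y+i)\,\mathcal{C}_i\subseteq\mathcal{C}_{i-\kappa}$. Let $U=\{u\in M:u(y)\in\mathcal{C}_0\}$, a nonzero submodule, and let $\xi(z)$ be a polynomial row with $\xi(y)\mathcal{C}_0=0$. Taking $i=\kappa$, the polynomial $\xi(z)c(z,w)u(w)$, $u\in U$, vanishes on $w=z+\kappa$ for all $\kappa>n_0$, so it is zero by Lemma~\ref{lem:elem}(b). Thus all such $\xi$ annihilate the $\lambda$-coefficients of $c_\lambda u$, which therefore lie in $U$. By irreducibility $U=M$, so $\mathcal{C}_0=K^N$.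

\emph{Step 3: $\mathcal{R}_l=K^{1\times N}$.} Let $c\in L$, $\kappa>n_0$, $x'\in V_{kl}$ with $l-k\ge n_1$, $j=k-n_0$, $i=j-d$, $0\ne x\in V_{ij}$. Apply Lemma~\ref{lem:glue} to $xE_{ij}$ and row $k$ of
\[
[x'E_{kl},T_\kappa(c)]=x'\,c(y+l,y+l+\kappa)\,E_{k,l+\kappa}-c(y+k-\kappa,y+k)\,x'E_{k-\kappa,l}.
\]
Now (i) is vacuous, (ii) concerns $h=-\kappa$ and holds because $i-\kappa+n_0<i$, and both columns exceed $i$. We obtain $xM_N(K)x'c(y+l,y+l+\kappa)\subseteq V_{i,l+\kappa}$, hence $\mathcal{R}_l\,c(y+l,y+l+\kappa)\subseteq\mathcal{R}_{l+\kappa}$. Let $U'=\{u\in M:\mathcal{R}_0u(y)=0\}\ne M$. For $u\in U'$ and a polynomial row $\xi$ with $\xi(y)\in\mathcal{R}_0$, taking $l=0$ shows that $\xi(z)c(z,w)u(w)$ vanishes on $w=z+\kappa$ for $\kappa>n_0$, so it is zero. Hence $U'$ is $L$-invariant, $U'=0$, and $\mathcal{R}_0=K^{1\times N}$.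

\emph{Step 4: all blocks.} By Steps 1--3, $V_{il}=M_N(K)$ for $l-i\ge n_2$. Let $i\ne l$ be arbitrary. Choose $k\le l-n_2$ and $j\ge i+n_2$ with $j\ne k$, $i+j-k\ne l$, and choose $c\in L$ with $\bar c=c(y+j,y+k)\ne0$, which is possible since $L_{k-j}\ne0$. For $x,x'\in M_N(K)$,
\[
[xE_{ij},T_{k-j}(c)]=x\bar c\,E_{ik}-c(y+i+j-k,y+i)\,x\,E_{i+j-k,\,j},
\]
and the bracket of this element with $x'E_{kl}$ is $x\bar cx'E_{il}$, because $l\ne i$, $j\ne k$ and $l\ne i+j-k$. So $V_{il}=M_N(K)$. Finally $[xE_{ij},E_{ji}]=xE_{ii}-xE_{jj}\in\bar{\mathcal{L}}$ for all $j\ne i$; choosing $j$ outside any given finite set shows that $xE_{ii}$ lies in the closure.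
\end{proof}

For $a,b\in L$ put $P_{ab}(s)=\operatorname{tr}a(s,s+1)\,b(s+1,s)\in\mathbb{F}[s]$.

\begin{corollary}\label{cor:density}
\begin{enumerate}
\item[(a)] $L$ spans $M_N(\mathbb{F}(z,w))$, and the pairs $(a(z,z),a(w,w))$, $a\in L$, span $M_N(\mathbb{F}(z,w))^2$ over $\mathbb{F}(z,w)$.
\item[(b)] The space $\{\operatorname{tr}a(z,z):a\in L\}\subseteq\mathbb{F}[z]$ is infinite-dimensional.
\item[(c)] Some $P_{ab}$ is not constant.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) A nontrivial linear relation with polynomial coefficients stays nontrivial under $z=y$, $w=y+n$ for almost all $n$ (Lemma~\ref{lem:elem}(b)), contradicting Theorem~\ref{thm:density} for one block in degree $n$, respectively for the blocks in rows $0$ and $n\neq0$ in degree $0$. (b) The vectors $(\operatorname{tr}a(y+i,y+i))_{i=1}^r$ span $K^r$ for every $r$. (c) Otherwise $\operatorname{tr}a(y,y+1)b(y+1,y)=\operatorname{tr}a(y+1,y+2)b(y+2,y+1)$ for all $a,b$. The pairs $(a(y,y+1),a(y+1,y+2))$ span $M_N(K)^2$, so $b(y+1,y)=0$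 for all $b$, although $L_{-1}\ne0$.
\end{proof}

\section{Several cosets and the reflection}\label{sec:cosets}

\subsection{The dichotomy}

For $\alpha\in\mathbb{F}$ and $B\in GL_N(\mathbb{F}(z))$ consider the property
\[
(\mathrm{R}_{\alpha,B})\qquad a(z,w)=-B(z)\,a(\alpha-w,\alpha-z)^t\,B(w)^{-1}\quad\text{for all }a\in L.
\]
We say that $L$ is in \emph{Case~II} if some $(\mathrm{R}_{\alpha,B})$ holds, and in \emph{Case~I} otherwise.

\begin{lemma}\label{lem:alpha}
If $(\mathrm{R}_{\alpha,B})$ and $(\mathrm{R}_{\alpha',B'})$ hold, then $\alpha=\alpha'$ and $B'\in\mathbb{F}^\times B$.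
\end{lemma}

\begin{proof}
Substituting $(\mathrm{R}_{\alpha,B})$ for both factors of $P_{ab}$, the matrices $B$ cancel in the trace and $P_{ab}(s)=P_{ab}(\alpha-1-s)$. Hence $P_{ab}$ has period $\alpha-\alpha'$. A nonconstant polynomial in characteristic $0$ has no nonzero period, so $\alpha=\alpha'$ by Corollary~\ref{cor:density}(c). Then $G=B'^{-1}B$ satisfies $G(z)Y=YG(w)$ for all $Y=a(\alpha-w,\alpha-z)^t$. These span $M_N(\mathbb{F}(z,w))$ by Corollary~\ref{cor:density}(a), and Lemma~\ref{lem:elem}(c) applies.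
\end{proof}

Let $\Omega\supseteq\mathbb{F}$ be an algebraically closed field and $y_1,\dots,y_r\in\Omega\setminus\mathbb{F}$ pairwise incongruent modulo $\mathbb{Z}$; they are transcendental because $\mathbb{F}$ is algebraically closed. Let $\mathcal{G}^{(s)}$ be copies of $\mathcal{G}$, let $T^{(s)}_n$ be the map $T_n$ for $y_s$, and let $\bar{\mathcal{L}}\subseteq\prod_s\mathcal{G}^{(s)}$ be the graded Lie subalgebra whose degree $n$ part is the closure of the $\Omega$-span of all $(T_n^{(1)}(a),\dots,T^{(r)}_n(a))$. By Lemma~\ref{lem:closure}(b) its projection to a subproduct is the algebra $\bar{\mathcal{L}}$ for the corresponding subset of the $y_s$, and by Theorem~\ref{thm:density} it maps onto each factor.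

\begin{proposition}\label{prop:two}
If $r=2$ and $\bar{\mathcal{L}}\ne\mathcal{G}^{(1)}\times\mathcal{G}^{(2)}$, then some $(\mathrm{R}_{\alpha,B})$ holds and $y_1+y_2\in\alpha+\mathbb{Z}$.
\end{proposition}

A proper subalgebra of a product that maps onto both factors is the graph of an isomorphism of quotients, so we need the ideals of $\mathcal{G}$. Let $\mathfrak{s}\subset\mathcal{G}$ be the graded Lie algebra of trace-zero matrices with finitely many nonzero entries. It is an increasing union of algebras $\mathfrak{sl}_n(\Omega)$. Hence it is simple and nonabelian, and each invariant symmetric bilinear form on it is a multiple of $\operatorname{tr}(xx')$, as this holds on each $\mathfrak{sl}_n$ and the factors agree. It is an ideal of $\mathcal{G}$ with $\mathfrak{s}\cap\Omega1=0$, and its closure is $\mathcal{G}$, since a trace can be compensated in a distant diagonal block. Put $\mathfrak{b}(i,j)=M_N(\Omega)E_{ij}\subseteq\mathfrak{s}$ for $i\ne j$.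

\begin{lemma}\label{lem:ideals}
\textup{(a)} If $x\in\mathcal{G}_n$ commutes with all $\mathfrak{b}(i,j)$, then $x=0$ if $n\ne0$ and $x\in\Omega1$ if $n=0$.
\textup{(b)} A graded ideal of $\mathcal{G}$ not contained in $\Omega1$ contains $\mathfrak{s}$; if it is closed, it equals $\mathcal{G}$.
\end{lemma}

\begin{proof}
(a) We have $[x,eE_{ij}]=x_{i-n}e\,E_{i-n,j}-e\,x_jE_{i,j+n}$ for $e\in M_N(\Omega)$. If $n\ne0$ the two positions differ, so both terms vanish and $x=0$. If $n=0$, then $x_ie=ex_j$ for all $e$, and Lemma~\ref{lem:elem}(c) applies. (b) The ideal contains a homogeneous $x\notin\Omega1$, hence a nonzero $[x,eE_{ij}]\in\mathfrak{s}$, and meets the simple algebra $\mathfrak{s}$ in a nonzero ideal.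
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:two}]
Write $y=y_1$, $y'=y_2$.

\emph{Step 1: an isomorphism $\varphi$.} The sets $\mathfrak{n}_1=\{x:(x,0)\in\bar{\mathcal{L}}\}$ and $\mathfrak{n}_2=\{x:(0,x)\in\bar{\mathcal{L}}\}$ are closed graded ideals, as $\bar{\mathcal{L}}$ maps onto both factors. If one of them were everything, $\bar{\mathcal{L}}$ would be the full product. So $\mathfrak{n}_s\subseteq\Omega1$. By Goursat's lemma, $\Psi:u+\mathfrak{n}_1\mapsto u'+\mathfrak{n}_2$ for $(u,u')\in\bar{\mathcal{L}}$ is a well-defined graded isomorphism $\mathcal{G}^{(1)}/\mathfrak{n}_1\to\mathcal{G}^{(2)}/\mathfrak{n}_2$. Let $\mathfrak{s}_s$ be the copy of $\mathfrak{s}$ in $\mathcal{G}^{(s)}$. The image of $(\mathfrak{s}_1+\mathfrak{n}_1)/\mathfrak{n}_1\cong\mathfrak{s}_1$ is $J/\mathfrak{n}_2$ for a graded ideal $J$, which is not abelian modulo $\mathfrak{n}_2$, so $J\supseteq\mathfrak{s}_2$. The same argument for $\Psi^{-1}$ gives $J=\mathfrak{s}_2+\mathfrak{n}_2$. So $\Psi$ induces a graded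 isomorphism $\varphi:\mathfrak{s}_1\to\mathfrak{s}_2$, and for some $c_0\in\Omega^\times$
\begin{equation}\label{eq:phi}
\varphi([u,x])=[u',\varphi(x)],\qquad \operatorname{tr}\varphi(x)\varphi(x')=c_0\operatorname{tr}xx'\qquad((u,u')\in\bar{\mathcal{L}},\ x,x'\in\mathfrak{s}_1).
\end{equation}

\emph{Step 2: $\varphi$ permutes blocks by a translation or a reflection.} For $n\ne0$, the degree $n$ part of $\mathfrak{s}$ is $\bigoplus_i\mathfrak{b}(i,i+n)$. Here $g\in\mathcal{G}_0$ acts on $\mathfrak{b}(i,j)$ by $e\mapsto g_ie-eg_j$, so each block is a simple $\mathcal{G}_0$-module with annihilator $\{g:g_i=g_j\in\Omega1\}$. The blocks of degree $n$ are thus pairwise nonisomorphic, and they are the only simple submodules. Since $\bar{\mathcal{L}}_0$ maps onto $\mathcal{G}_0^{(1)}$ and $\mathcal{G}_0^{(2)}$, \eqref{eq:phi} shows that $\varphi$ matches submodules with submodules. So $\varphi(\mathfrak{b}(i,j))=\mathfrak{b}(\gamma(i,j))$ for a bijection $\gamma$ of the off-diagonal pairs that preserves $j-i$.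 The trace form pairs $\mathfrak{b}(i,j)$ only with $\mathfrak{b}(j,i)$, so $\gamma(j,i)$ is the pair opposite to $\gamma(i,j)$.

For distinct nonzero $j,j'$ we have $[\mathfrak{b}(j',0),\mathfrak{b}(0,j)]=\mathfrak{b}(j',j)\ne0$. If $\gamma(0,j)=(p,q)$ and $\gamma(0,j')=(p',q')$, then $[\mathfrak{b}(q',p'),\mathfrak{b}(p,q)]\ne0$, so $p=p'$ or $q=q'$. Thus any two of the distinct points $\gamma(0,j)$ share a coordinate. If two of them are $(p,q)$, $(p,q')$, a third with first coordinate $\ne p$ would have second coordinate both $q$ and $q'$; so all have first coordinate $p$. The same holds with the coordinates exchanged. Hence for some $k$ either $\gamma(0,j)=(k,k+j)$ for all $j\ne0$, or $\gamma(0,j)=(k-j,k)$ for all $j\ne0$. Applying $\varphi$ to $\mathfrak{b}(i,j)=[\mathfrak{b}(i,0),\mathfrak{b}(0,j)]$ gives $\gamma(i,j)=(k+i,k+j)$, respectively $\gamma(i,j)=(k-j,k-i)$. Replacing $y'$ by $y'+k$ and renumbering the rows of $\mathcal{G}^{(2)}$, we may assume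
\[
\text{(T)}\ \ \gamma(i,j)=(i,j)\qquad\text{or}\qquad\text{(R)}\ \ \gamma(i,j)=(-j,-i).
\]

\emph{Step 3: $\varphi$ maps values to values.} Let $a\in L$, $n\ne0$, $u=T^{(1)}_n(a)$, $u'=T^{(2)}_n(a)$, and $\tilde u=\sum_i\varphi(u_iE_{i,i+n})\in\mathcal{G}^{(2)}_n$. For $x$ in a block, at most two of the brackets $[u_iE_{i,i+n},x]$ are nonzero, so $[\tilde u,\varphi(x)]=\varphi([u,x])=[u',\varphi(x)]$. By Lemma~\ref{lem:ideals}(a), $u'=\tilde u$. That is, if $\gamma(i,j)=(p,q)$, then $\varphi(a(y+i,y+j)E_{ij})=a(y'+p,y'+q)E_{pq}$.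

\emph{Step 4: (T) is impossible, and (R) gives $\alpha$.} Fix $P=P_{ab}=p_ds^d+p_{d-1}s^{d-1}+\cdots$ of degree $d\ge1$, and apply the trace identity in \eqref{eq:phi} to $a(y+i,y+i+1)E_{i,i+1}$ and $b(y+i+1,y+i)E_{i+1,i}$. In case (T), $P(y'+i)=c_0P(y+i)$ for all $i$, so $P(s+y'-y)=c_0P(s)$. Then $c_0=1$ and $y'=y$, contradicting $y'-y\notin\mathbb{Z}$. In case (R), $P(y'-i-1)=c_0P(y+i)$, so $P(\eta-s)=c_0P(s)$ with $\eta=y+y'-1$. The coefficients of $s^d$ and $s^{d-1}$ give $c_0=(-1)^d$ and $p_{d-1}=-d\eta p_d-p_{d-1}$, so $\eta=-2p_{d-1}/(dp_d)\in\mathbb{F}$. Put $\alpha=\eta+1$; then $y'=\alpha-y$, and $y_1+y_2\in\alpha+\mathbb{Z}$ for the original points. It remains to construct $B$.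

\emph{Step 5: $\varphi$ is minus a twisted transposition.} For $i\ne j$ define a linear bijection $\psi_{ij}$ of $M_N(\Omega)$ by $\varphi(eE_{ij})=-\psi_{ij}(e)^tE_{-j,-i}$. For distinct $i,j,k$ we have $ee'E_{ik}=[eE_{ij},e'E_{jk}]$, and $[X,X']=-X'X$ for $X\in\mathfrak{b}(-j,-i)$, $X'\in\mathfrak{b}(-k,-j)$. Hence
\[
\psi_{ik}(ee')=\psi_{ij}(e)\,\psi_{jk}(e').
\]
Put $c_{ij}=\psi_{ij}(1)$. From $\psi_{ik}(e')=c_{ij}\psi_{jk}(e')$ and surjectivity of $\psi_{ik}$, $c_{ij}$ is invertible. From $\psi_{0k}(e)=\psi_{0j}(e)c_{jk}$ and $c_{0k}=c_{0j}c_{jk}$, the map $\vartheta(e)=\psi_{0j}(e)c_{0j}^{-1}$ does not depend on $j\ne0$. It is multiplicative: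
\[
\vartheta(ee')c_{0k}=\psi_{0j}(e)\psi_{jk}(e')=\vartheta(e)c_{0j}\psi_{jk}(e')=\vartheta(e)\psi_{0k}(e')=\vartheta(e)\vartheta(e')c_{0k}.
\]
By the Skolem--Noether theorem every $\Omega$-algebra automorphism of $M_N(\Omega)$ is inner, so $\vartheta(e)=G_0^{-1}eG_0$. Put $G_j=G_0c_{0j}$ for $j\ne0$. Then $\psi_{0j}(e)=G_0^{-1}eG_j$. For distinct nonzero $i,j$ we get $\psi_{ij}(e)=c_{0i}^{-1}\psi_{0j}(e)=G_i^{-1}eG_j$ and $\psi_{i0}(e)=\psi_{ij}(e)c_{0j}^{-1}=G_i^{-1}eG_0$. With Step 3,
\begin{equation}\label{eq:G}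
a(y+i,y+j)=-G_i\,a(\alpha-y-j,\alpha-y-i)^t\,G_j^{-1}\qquad(a\in L,\ i\ne j).
\end{equation}

\emph{Step 6: the $G_i$ come from one rational matrix.} Let $K=\mathbb{F}(y)=\mathbb{F}(\alpha-y)$. By Theorem~\ref{thm:density} the matrices $a(\alpha-y-j,\alpha-y-i)^t$ span $M_N(K)$, so $G_iM_N(K)G_j^{-1}\subseteq M_N(K)$, and every product of an entry of $G_i$ and an entry of $G_j^{-1}$ lies in $K$. Rescale all $G_i$ by one scalar so that $G_0$ has an entry $1$. Then $G_j^{-1}\in M_N(K)$ for $j\ne0$, and then $G_0\in M_N(K)$. Write $G_0=B(y)$. Applying $\varsigma^k$ to \eqref{eq:G} and comparing with \eqref{eq:G} for $(i+k,j+k)$ shows that $H_i=G_{i+k}^{-1}\varsigma^k(G_i)$ satisfies $H_ie=eH_j$ for all $e\in M_N(K)$. By Lemma~\ref{lem:elem}(c) all $H_i$ equal one scalar $g_k\in K^\times$. So $G_k=g_k^{-1}B(y+k)$, $g_0=1$, and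
\begin{equation}\label{eq:gB}
a(y+i,y+j)=-\frac{g_j}{g_i}\,B(y+i)\,a(\alpha-y-j,\alpha-y-i)^t\,B(y+j)^{-1}\qquad(i\ne j).
\end{equation}
To remove the scalars we show that they are values of a rational function. Fix $0\ne a_0\in L$ and an entry position $(p,q)$ with $f(z,w)=(a_0(\alpha-w,\alpha-z)^t)_{pq}\ne0$, and put $h(z,w)=-(B(z)^{-1}a_0(z,w)B(w))_{pq}/f(z,w)$. By \eqref{eq:gB} and Lemma~\ref{lem:elem}(b) there is a finite set $\mathcal{E}\ni0$ with $h(y+i,y+j)=g_j/g_i$ whenever $j-i\notin\mathcal{E}$; in particular $h\ne0$. Taking $i=0$ in \eqref{eq:gB}, the identity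
\[
a(z,w)=-h(z,w)\,B(z)\,a(\alpha-w,\alpha-z)^t\,B(w)^{-1}
\]
holds at $(y,y+j)$ for $j\notin\mathcal{E}$, hence identically. Also $h(z,t)h(t,w)=h(z,w)$ holds at $(z,t,w)=(y,y+i,y+j)$ for $i,j,j-i\notin\mathcal{E}$; these $(i,j)$ form $\mathbb{Z}^2$ minus finitely many lines, so it holds identically. Choose $t_0\in\mathbb{F}$ such that $\rho(z)=h(z,t_0)$ and $\rho'(w)=h(t_0,w)$ are defined and nonzero. Then $h=\rho(z)\rho'(w)$, and the cocycle identity gives $\rho(t)\rho'(t)=1$. So $h=\rho(z)/\rho(w)$, and $(\mathrm{R}_{\alpha,\rho B})$ holds.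
\end{proof}

\begin{corollary}\label{cor:many}
Suppose that $L$ is in Case~I, or that $(\mathrm{R}_{\alpha,B})$ holds and $y_s+y_{s'}\notin\alpha+\mathbb{Z}$ for $s\ne s'$. Then $\bar{\mathcal{L}}=\prod_s\mathcal{G}^{(s)}$.
\end{corollary}

\begin{proof}
For $r=1$ this is Theorem~\ref{thm:density}; for $r=2$ it is Proposition~\ref{prop:two} with Lemma~\ref{lem:alpha}. Let $r\ge3$, and let $J$ be the closed graded ideal of all $u\in\mathcal{G}^{(r)}$ with $(0,\dots,0,u)\in\bar{\mathcal{L}}$. For $s<r$ and homogeneous $u_s\in\mathcal{G}^{(r)}$, the case $r=2$ gives $\ell_s\in\bar{\mathcal{L}}$ with $s$-th coordinate $0$ and $r$-th coordinate $u_s$. Then $[\ell_1,[\ell_2,\dots,\ell_{r-1}]]$ shows that $[u_1,[u_2,\dots,u_{r-1}]]\in J$. For suitable $u_s$ in the simple algebra $\mathfrak{s}$ this is a nonzero element of $\mathfrak{s}$, so $J=\mathcal{G}^{(r)}$ by Lemma~\ref{lem:ideals}(b). The projection to the first $r-1$ factors is onto by induction.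
\end{proof}

\subsection{Normalization and separation of points}

If $(\mathrm{R}_{\alpha,B})$ holds for $L$, then $(\mathrm{R}_{\alpha-2\beta,B(z+\beta)})$ holds for $S_\beta L$, as one sees by substituting $(z+\beta,w+\beta)$ for $(z,w)$. Shifts preserve saturation. In Case~II we replace $L$ by $S_{\alpha/2}L$, and \textbf{from now on $\alpha=0$}: $a^*=-a$ for all $a\in L$, with $*$ defined by $B$. Let
\[
R=\mathbb{F}[z,w]\ \text{ in Case I},\qquad R=\mathbb{F}[D,\Sigma^2]\ \text{ in Case II}.
\]
The next lemma says that the operators $\operatorname{ad}_a$ distinguish generic points $(z,w)$ on a line $z-w=\text{const}$ as well as $R$ does.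

\begin{lemma}\label{lem:separate}
Let $\Omega\supseteq\mathbb{F}$ be algebraically closed and $z_1,w_1,z_2,w_2\in\Omega\setminus\mathbb{F}$ with $w_1\ne\pm z_1$ and $z_1-w_1=z_2-w_2$. Suppose that an $\Omega$-linear automorphism of $M_N(\Omega)$ intertwines $X\mapsto a(z_1,z_1)X-Xa(w_1,w_1)$ with $X\mapsto a(z_2,z_2)X-Xa(w_2,w_2)$ for all $a\in L$. Then $(z_2,w_2)=(z_1,w_1)$, or $L$ is in Case~II and $(z_2,w_2)=(-w_1,-z_1)$.
\end{lemma}

\begin{proof}
Let $S=\{z_1,w_1,z_2,w_2\}$. We find $\omega_j\in\Omega$, $a_j\in L$ such that $\sum\omega_ja_j(s,s)=e(s)\cdot1$ is scalar for $s\in S$, with $e(z_1)=1$, $e(w_1)=0$. This combination acts on the two sides by the scalars $1$ and $e(z_2)-e(w_2)$, so $e(z_2)-e(w_2)=1$.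

In Case~I choose a representative $y_i$ in each coset of $\mathbb{Z}$ that meets $S$. By Corollary~\ref{cor:many} in degree $0$, the tuples $(a(s,s))_{s\in S}$ span everything, so we can take $e(z_1)=1$ and $e=0$ elsewhere. Then $z_2=z_1$, and $w_2=w_1$.

In Case~II, $a(s,s)=-B(s)a(-s,-s)^tB(s)^{-1}$ for $s\in\Omega\setminus\mathbb{F}$. The sets $(s+\mathbb{Z})\cup(-s+\mathbb{Z})$ partition $\Omega\setminus\mathbb{F}$, and each is a union of two different cosets since $2s\notin\mathbb{Z}$. In each such set that meets $S$ choose one of the two cosets, choosing $z_1+\mathbb{Z}$ for $z_1$, and let $\bar s\in\{s,-s\}$ lie in the chosen coset. Representatives of different chosen cosets satisfy $y_i\pm y_j\notin\mathbb{Z}$, so Corollary~\ref{cor:many} gives a combination with value $1$ at $z_1$ and $0$ at the other points $\bar s$. Then $e(z_1)=1$, $e(s)=-1$ if $s=-z_1$, and $e(s)=0$ otherwise. So either $e(z_2)=1$ and $(z_2,w_2)=(z_1,w_1)$, or $e(w_2)=-1$, $w_2=-z_1$ and $z_2=w_2+z_1-w_1=-w_1$.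
\end{proof}

\section{Multipliers}\label{sec:mult}

Let $m=N^2$ and let $\mathcal{U}\subseteq\operatorname{End}(M_N(\mathbb{F}))\otimes\mathbb{F}[z,w]=M_m(\mathbb{F}[z,w])$ be the unital $\mathbb{F}[D]$-algebra generated by the operators $\operatorname{ad}_a$, $a\in L$. Then $\mathcal{U}L\subseteq L$. By Corollary~\ref{cor:density}(a) the $\mathbb{F}(z,w)$-span of the $\operatorname{ad}_a$ contains all left and all right multiplications, which generate $M_m(\mathbb{F}(z,w))$. So $\mathcal{U}$ spans $M_m(\mathbb{F}(z,w))$, and therefore: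
\begin{equation}\label{eq:Uspan}
\text{a nonzero $\mathcal{U}$-stable subspace of $M_N(\mathbb{F}[z,w])$ spans $M_N(\mathbb{F}(z,w))$ over $\mathbb{F}(z,w)$.}
\end{equation}
For $N=1$ the elements of $\mathcal{U}$ are scalars that multiply $L$ into itself. For $N>1$ their traces take over this role, though only on a part of $L$.

\begin{proposition}\label{prop:mult}
$L_{\max}=\{x\in L:Rx\subseteq L\}$ is nonzero.
\end{proposition}

\begin{proof}
Let $C\subseteq\mathbb{F}[z,w]$ be the $\mathbb{F}$-algebra generated by the traces $\operatorname{tr}u$, $u\in\mathcal{U}$. It contains $\mathbb{F}[D]$, as $\operatorname{tr}(p(D)1)=m\,p(D)$.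

\emph{Step 1: a nonzero $C$-stable subspace of $L$.} Let $d=m^2$ and consider the Capelli polynomial
\[
\operatorname{Cap}(x_1,\dots,x_d;y_0,\dots,y_d)=\sum_{\pi\in S_d}\operatorname{sgn}(\pi)\,y_0x_{\pi1}y_1x_{\pi2}\cdots x_{\pi d}y_d.
\]
It does not vanish on $M_m$: let $x_k=e_{i_kj_k}$ run through all matrix units, $y_0=e_{1i_1}$, $y_k=e_{j_ki_{k+1}}$, $y_d=e_{j_d1}$; then only $\pi=1$ contributes, and the value is $e_{11}$. Being multilinear, it does not vanish on the spanning set $\mathcal{U}$. An alternating $d$-linear map $F$ on a $d$-dimensional space satisfies $\sum_iF(\dots,Tx_i,\dots)=\operatorname{Tr}(T)F(x_1,\dots,x_d)$ for every linear $T$. For $T(x)=ux$ on $M_m$ we have $\operatorname{Tr}T=m\operatorname{tr}u$, so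
\[
m\operatorname{tr}(u)\operatorname{Cap}(x;y)=\sum_i\operatorname{Cap}(x_1,\dots,ux_i,\dots,x_d;y).
\]
Let $I\subseteq\mathcal{U}$ be the span of the values of $\operatorname{Cap}$ on $\mathcal{U}$. It is a nonzero two-sided ideal of $\mathcal{U}$ (absorb factors into $y_0$, $y_d$), and $CI\subseteq I$ by the identity. Its $\mathbb{F}(z,w)$-span is a nonzero ideal of $M_m(\mathbb{F}(z,w))$, hence everything, so $IL\ne0$. The span $IL\subseteq L$ of all products is $C$-stable.

\emph{Step 2: $\operatorname{Frac}C=\operatorname{Frac}R$.} In Case~II let $\Phi(X)=B(z)X^tB(w)^{-1}$. Inserting $a(s,s)=-B(s)a(-s,-s)^tB(s)^{-1}$ for $s=z,w$ gives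
\[
a(z,z)\Phi(X)-\Phi(X)a(w,w)=\Phi\bigl(a(-w,-w)X-Xa(-z,-z)\bigr),
\]
that is $\operatorname{ad}_a=\Phi\,\theta(\operatorname{ad}_a)\,\Phi^{-1}$. As $\theta$ fixes $D$, $u=\Phi\theta(u)\Phi^{-1}$ for all $u\in\mathcal{U}$, so $C\subseteq\mathbb{F}[z,w]^\theta=R$. In Case~I, $C\subseteq R$ trivially.

Let $k=\operatorname{Frac}C$, let $\Omega$ be an algebraic closure of $\mathbb{F}(z,w)$, and let $\iota:\mathbb{F}(z,w)\to\Omega$ be a $k$-embedding. Let $\rho_1,\rho_2:\mathcal{U}\to M_m(\Omega)$ be the inclusion and the entrywise application of $\iota$. Both images span $M_m(\Omega)$, and $\operatorname{tr}\rho_1=\operatorname{tr}\rho_2$. If $\sum\omega_j\rho_1(u_j)=0$, then $\operatorname{tr}(\sum\omega_j\rho_2(u_j)\rho_2(u))=\sum\omega_j\operatorname{tr}\rho_1(u_ju)=0$ for all $u\in\mathcal{U}$, so $\sum\omega_j\rho_2(u_j)=0$ by nondegeneracy of the trace form. Hence $\rho_1(u)\mapsto\rho_2(u)$ extends to an $\Omega$-algebra automorphism of $M_m(\Omega)$, which is inner. Since $\iota$ fixes $\mathbb{F}$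 and $D$, Lemma~\ref{lem:separate} applies to $(z,w)$ and $(\iota z,\iota w)$: $\iota$ is the inclusion or, in Case~II, possibly $\theta$.

If $\mathbb{F}(z,w)$ had a nonempty transcendence basis $f_1,\dots,f_r$ over $k$, the maps $f_1\mapsto f_1+n$ fixing $k$ and the other $f_i$ would extend to infinitely many $k$-embeddings. So the extension is algebraic, hence finite and separable, and its degree is the number of $k$-embeddings into $\Omega$. This gives $k=\mathbb{F}(z,w)$ in Case~I. In Case~II the degree is at most $2$ and $k\subseteq\mathbb{F}(D,\Sigma^2)$, so $k=\mathbb{F}(D,\Sigma^2)$.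

\emph{Step 3: from fraction fields to rings.} Equality of fraction fields yields a common denominator only if $R$ is a finite module over the smaller ring. The traces $g(z)-g(w)$ are divisible by $D$ and do not give this, so we use saturation. Let $\tilde C$ be the ring of $c\in\mathbb{F}[z,w]$ with $p(D)c\in C$ for some $p\ne0$, and $L^1$ the set of kernels $x$ with $p(D)x\in IL$ for some $p\ne0$. Then $\tilde C\subseteq R$, $0\ne L^1\subseteq L$, and $\tilde CL^1\subseteq L^1$. By Corollary~\ref{cor:density}(b) there is $a\in L$ with $g(z)=\operatorname{tr}a(z,z)$ of degree $n\ge2$, with leading coefficient $g_n$. Since $\operatorname{tr}\operatorname{ad}_a=N(g(z)-g(w))$, the polynomial $h=(g(z)-g(z-D))/D$ lies in $\tilde C$. As a polynomial in $z$ over $\mathbb{F}[D]$ it has leading term $ng_nz^{n-1}$, so $z$ is integral over $\mathbb{F}[D,h]$. Hence $\mathbb{F}[z,w]$ and its submodule $R$ are finite over the Noetherian ring $\mathbb{F}[D,h]$. By Step 2 the generator $\Sigma$, respectively $\Sigma^2$,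 of $R$ over $\mathbb{F}[D]$ is a quotient $c_1/c_2$ with $c_i\in C$. Then $C'=\mathbb{F}[D,h,c_1,c_2]\subseteq\tilde C$ has the same fraction field as $R$, and $R$ is finite over $C'$. A common denominator $0\ne r\in C'$ of module generators satisfies $rR\subseteq C'$. So $R\,(rL^1)\subseteq C'L^1\subseteq L$, and $0\ne rL^1\subseteq L_{\max}$.
\end{proof}

\section{The matrix $Q$}\label{sec:Q}

Right ideals of $M_N(\Lambda)$, for a commutative ring $\Lambda$, are the sets of matrices with columns in a submodule of $\Lambda^N$; left ideals are described by rows in the same way. The right ideal generated by all $b_k(z)$, $b\in L$, corresponds to a submodule $0\ne U\subseteq M$, and $b_\lambda u=\sum_kb_k(z)(z+\lambda)^ku(z+\lambda)\in U[\lambda]$ for all $u\in M$. By irreducibility $U=M$: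
\begin{equation}\label{eq:right}
\sum_{b\in L,\,k}b_k(z)\,M_N(\mathbb{F}[z])=M_N(\mathbb{F}[z]).
\end{equation}
The left ideal $\mathcal{Q}=\sum_{b,k}M_N(\mathbb{F}[w])\,b^k(w)$ corresponds to a submodule of $\mathbb{F}[w]^{1\times N}$, which is generated by $N$ rows since $\mathbb{F}[w]$ is a principal ideal domain. So $\mathcal{Q}=M_N(\mathbb{F}[w])Q(w)$ for some $Q$. Put $A=M_N(\mathbb{F}[z,w])Q(w)$. Then $L\subseteq A$, and $\det Q\ne0$ by Corollary~\ref{cor:density}(a). In Case~II the reflection exchanges coefficients in $z$ and in $w$, so it carries \eqref{eq:right} to a statement about $\mathcal{Q}$.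

\begin{proposition}\label{prop:Q}
In Case~II the generator $Q$ can be chosen so that $B=Q^{-1}$, and then $Q^t(-v)=cQ(v)$ with $c=\pm1$. Consequently Lemma~\ref{lem:star}(d) applies, and $L\subseteq\{Y\in A:Y^*=-Y\}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:elem}(a), multiplying a polynomial in $z$ with coefficients in $M_N(\mathbb{F}(w))$ by a monic $d(z)\in\mathbb{F}[z]$ does not change the left $M_N(\mathbb{F}[w])$-module generated by its coefficients. Choose monic $d,e\in\mathbb{F}[z]$ with $dB$ and $eB^{-1}$ polynomial. The relation $b^*=-b$ gives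
\[
d(z)\,b(z,w)B(w)=-(dB)(z)\,b(-w,-z)^t,\qquad e(z)\,b(-w,-z)^t=-(eB^{-1})(z)\,b(z,w)B(w).
\]
In the first identity the $z$-coefficients of the left sides, over all $b\in L$, generate $\mathcal{Q}B$, and the right sides are polynomial; so $\mathcal{Q}B\subseteq M_N(\mathbb{F}[w])$. In the second, the $z$-coefficients of the left sides generate the left ideal generated by all $b_k(-w)^t$, which is $M_N(\mathbb{F}[w])$ by \eqref{eq:right} and the anti-automorphism $X(z)\mapsto X(-w)^t$; those of the right sides lie in $\mathcal{Q}B$. Hence $M_N(\mathbb{F}[w])\,QB=M_N(\mathbb{F}[w])$, $QB\in GL_N(\mathbb{F}[w])$, and $(QB)^{-1}Q=B^{-1}$ also generates $\mathcal{Q}$. Since $b^{**}=b$ for $b\in L$, Lemmas~\ref{lem:star}(c) and~\ref{lem:elem}(c) give $H=c\in\mathbb{F}^\times$, that is $B(z)=cB(-z)^t$. Replacing $z$ by $-z$ and transposing gives $B(-z)^t=cB(z)$, so $c^2=1$, and inverting gives $Q^t(-v)=cQ(v)$.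
\end{proof}

\section{Identification of $L$}\label{sec:final}

For $Y\in A[\lambda,\mu]$ put $\{Y\}=Y$ in Case~I and $\{Y\}=Y-Y^*$ in Case~II; this map is $\mathbb{F}[D,\lambda,\mu]$-linear. We know $L\subseteq\{A\}$ and must show equality. In Case~II, $L$ cannot be an $\mathbb{F}[z,w]$-module, because $\Sigma$ times a skew element is symmetric. So we work one level up, with
\[
\mathcal{T}=\{\,X\in A:\{fX\}\in L\text{ for all }f\in\mathbb{F}[z,w]\,\},
\]
an $\mathbb{F}[z,w]$-module with $\{\mathcal{T}\}\subseteq L$. An element $X\in A[\lambda,\mu]$ lies in $\mathcal{T}[\lambda,\mu]$ if and only if $\{fX\}\in L[\lambda,\mu]$ for all $f\in\mathbb{F}[z,w]$. The goal is $\mathcal{T}=A$.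

\begin{lemma}\label{lem:q}
There is $0\ne q\in\mathbb{F}[z,w]$ with $q\,M_N(\mathbb{F}[z,w])\subseteq\mathcal{T}$.
\end{lemma}

\begin{proof}
\emph{$\mathcal{T}\ne0$.} In Case~I, $\mathcal{T}=L_{\max}$. In Case~II let $x,y\in L_{\max}$, $t=z+\lambda$, $P=x(z,t)y(t,w)\in A[\lambda]$. The elements $\Sigma^{2i}x$, $\Sigma^{2j}y$ lie in $L$ and are skew, so, as in Proposition~\ref{prop:families}, their bracket is $\{(z+t)^{2i}(t+w)^{2j}P\}\in L[\lambda]$. The difference of the two even multipliers is odd up to a factor $D$: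
\[
(z+t)^2-(t+w)^2=D\,(2\Sigma+D+2\lambda).
\]
Expanding the $j$-th power gives $D^j\{(2\Sigma+D+2\lambda)^jP\}\in L[\lambda]$, and $D^j$ cancels by Lemma~\ref{lem:satfacts}(a). The powers of $2\Sigma+D+2\lambda$ span $\mathbb{F}[D,\Sigma,\lambda]$ over $\mathbb{F}[D,\lambda]$, so $P\in\mathcal{T}[\lambda]$. The space $L_{\max}$ is $\mathcal{U}$-stable, since $\mathcal{U}$ commutes with $R$. By \eqref{eq:Uspan} the $x(z,t)$ span all matrices over $\mathbb{F}(z,t)$, so $P\ne0$ for $y\ne0$ and some $x$.

\emph{$\mathcal{T}$ is $\mathcal{U}$-stable.} Let $b\in L$, $X\in\mathcal{T}$. Then $\operatorname{ad}_bX\in A$, as $b(w,w)\in M_N(\mathbb{F}[w])Q(w)$. In Case~II, Lemma~\ref{lem:star}(b) with $t_1=z$, respectively $t_1=w$, gives $(b(z,z)Y)^*=-Y^*b(w,w)$ and $(Yb(w,w))^*=-b(z,z)Y^*$, so $(\operatorname{ad}_bY)^*=\operatorname{ad}_b(Y^*)$. In both cases $\{f\operatorname{ad}_bX\}=\operatorname{ad}_b\{fX\}\in L$.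

By \eqref{eq:Uspan}, $\mathcal{T}$ contains a basis of $M_N(\mathbb{F}(z,w))$; let $q$ be its determinant with respect to the matrix units and use Cramer's rule.
\end{proof}

To enlarge $\mathcal{T}$ we need associative products with arbitrary $b\in L$. In Proposition~\ref{prop:model} we isolated one term of a bracket by multiplying from outside by $\Sigma-\lambda$. Now $L$ is not known to be stable under $\Sigma$, so only $\mathbb{F}[D,\lambda,\mu]$ acts from outside. A double bracket with two elements of $\mathcal{T}$ solves this: it carries two multipliers $s,s'$, and in each term $s-s'$ or $s+s'$ lies in $\mathbb{F}[D,\lambda]$ and identifies the term.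

\begin{lemma}\label{lem:triple}
There are polynomials $\Phi_1,\Phi_4\in\mathbb{F}[z,w,t,\omega]$ of degree $4$ in $\omega$ with leading coefficient $16$ such that for all $b\in L$ and $X,Y\in\mathcal{T}$
\[
\Phi_1\,b(z,t)X(t,\omega)Y(\omega,w)\in\mathcal{T}[t,\omega],\qquad \Phi_4\,Y(z,\omega)X(\omega,t)b(t,w)\in\mathcal{T}[t,\omega].
\]
\end{lemma}

\begin{proof}
Fix $b\in L$. For $X,Y\in A$ define elements of $A[\lambda,\mu]$ by
\begin{align*}
W_1(X,Y)&=b(z,z+\lambda)\,X(z+\lambda,z+\mu)\,Y(z+\mu,w),\\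
W_2(X,Y)&=X(z,z+\mu-\lambda)\,b(z+\mu-\lambda,z+\mu)\,Y(z+\mu,w),\\
W_3(X,Y)&=Y(z,w-\mu)\,b(w-\mu,w-\mu+\lambda)\,X(w-\mu+\lambda,w),\\
W_4(X,Y)&=Y(z,w-\mu)\,X(w-\mu,w-\lambda)\,b(w-\lambda,w),
\end{align*}
and $W=W_1-W_2-W_3+W_4$. Applying \eqref{eq:bracket} twice, the second time to each $\lambda$-coefficient, gives $[[b_\lambda X]_\mu Y]=W(X,Y)$. In Case~II, Lemma~\ref{lem:star}(b) and $b^*=-b$ give $W_1(X,Y)^*=-W_4(X^*,Y^*)$ and $W_2(X,Y)^*=-W_3(X^*,Y^*)$; as $*$ is an involution, $W(X,Y)^*=-W(X^*,Y^*)$. Expanding $W(X-X^*,Y-Y^*)$ bilinearly,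
\[
[[b_\lambda\{X\}]_\mu\{Y\}]=\{W(X,Y)\}-\{W(X,Y^*)\},
\]
where in Case~I the last term is to be omitted, here and below. For $X,Y\in\mathcal{T}$ the left side lies in $L[\lambda,\mu]$, also after replacing $X,Y$ by $\Sigma^iX,\Sigma^jY$. Let $s_k,s_k'$ be the sums of the two arguments of $X$, respectively $Y$, in $W_k$, and $\delta_k=s_k-s_k'$:
\[
\begin{array}{c|c|c|c}
k&s_k&s_k'&\delta_k\\\hline
1&\Sigma+D+\lambda+\mu&\Sigma+\mu&D+\lambda\\
2&\Sigma+D-\lambda+\mu&\Sigma+\mu&D-\lambda\\
3&\Sigma-D+\lambda-\mu&\Sigma-\mu&-D+\lambda\\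
4&\Sigma-D-\lambda-\mu&\Sigma-\mu&-D-\lambda
\end{array}
\]
The replacement multiplies $W_k(X,Y)$ by $s_k^is_k'^{\,j}$ and, since $(\Sigma^jY)^*=(-\Sigma)^jY^*$, multiplies $W_k(X,Y^*)$ by $s_k^i(-s_k')^j$. By $\mathbb{F}[D,\lambda,\mu]$-linearity, for every $G\in\mathbb{F}[D,\lambda,\mu][s,s']$,
\[
\sum_{k=1}^4\varepsilon_k\Bigl(\{G(s_k,s_k')W_k(X,Y)\}-\{G(s_k,-s_k')W_k(X,Y^*)\}\Bigr)\in L[\lambda,\mu],
\]
with $\varepsilon_1=\varepsilon_4=1$, $\varepsilon_2=\varepsilon_3=-1$. For $l\in\{1,4\}$ and $n\ge0$ take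
\[
G=s^n\prod_{k\ne l}(s-s'-\delta_k)\prod_{k=1}^4(s+s'-\delta_k).
\]
The second product vanishes at every $(s_k,-s_k')$, and the first at $(s_k,s_k')$ for $k\ne l$. One term survives, namely $\prod_{k\ne l}(\delta_l-\delta_k)\,\{s_l^n\Phi_lW_l(X,Y)\}$ with $\Phi_l=\prod_{k}(s_l+s_l'-\delta_k)$, and $\prod_{k\ne l}(\delta_l-\delta_k)=\pm8D\lambda(D+\lambda)$. By Lemma~\ref{lem:satfacts}(a), $\{s_l^n\Phi_lW_l\}\in L[\lambda,\mu]$. The powers of $s_l$ span $\mathbb{F}[z,w,\lambda,\mu]$ over $\mathbb{F}[D,\lambda,\mu]$, so $\Phi_lW_l(X,Y)\in\mathcal{T}[\lambda,\mu]$.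

For $l=1$ put $t=z+\lambda$, $\omega=z+\mu$; for $l=4$ put $t=w-\lambda$, $\omega=w-\mu$. As $\mathcal{T}$ is an $\mathbb{F}[z,w]$-module, $\mathcal{T}[\lambda,\mu]=\mathcal{T}[t,\omega]$. Each factor of $\Phi_1$ contains $\mu$ as $2\mu=2\omega-2z$, and each factor of $\Phi_4$ as $-2\mu=2\omega-2w$, so the leading coefficient in $\omega$ is $2^4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
As explained after Lemma~\ref{lem:sat}, we may assume that $L$ is saturated; in Case~II we normalize $\alpha=0$. We follow the last two moves of Proposition~\ref{prop:model}. Let $q$ be as in Lemma~\ref{lem:q}, $e\in M_N(\mathbb{F})$, $b\in L$. Let $p(t)$ and $r(w)$ be the leading coefficients in $\omega$ of $q(t,\omega)$ and $q(\omega,w)$.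

Apply the first inclusion of Lemma~\ref{lem:triple} to $X=qe$, $Y=q\cdot1$. The leading coefficient in $\omega$ gives $p(t)\,b(z,t)\,e\,r(w)\in\mathcal{T}[t]$, so $b_k(z)\,e\,r(w)\in\mathcal{T}$ for all $k$ by Lemma~\ref{lem:elem}(a). By \eqref{eq:right}, $M_N(\mathbb{F}[z,w])\,r(w)\subseteq\mathcal{T}$.

Apply the second inclusion to $X=r(w)e$, $Y=r(w)\cdot1$. The element is $\Phi_4\,r(\omega)r(t)\,e\,b(t,w)$, and its leading coefficient in $\omega$ gives $r(t)\,e\,b(t,w)\in\mathcal{T}[t]$. So $e\,b^k(w)\in\mathcal{T}$ for all $e,b,k$. These elements generate $A$ over $\mathbb{F}[z,w]$, so $\mathcal{T}=A$ and $\{A\}\subseteq L$.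

In Case~I, $L=A=gc_{N,Q}$. In Case~II, Proposition~\ref{prop:Q} and Lemma~\ref{lem:star}(d) give $L=\{A\}$, which is $oc_{N,Q}$ or $spc_{N,Q}$. Undoing the normalization, the original algebra is the image of this one under $S_\beta$ with $\beta=-\alpha/2$.
\end{proof}

Each $S_\beta$ is an automorphism of $\mathrm{Cend}_N$, so the conjecture holds for every $N\ge1$. The reduction after Lemma~\ref{lem:sat} also shows that every infinite irreducible subalgebra of $gc_N$ is saturated.

\section{Uniqueness of the parameters}\label{sec:unique}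

\begin{proof}[Proof of Theorem~\ref{thm:unique}]
By Proposition~\ref{prop:families} and the preceding remark, every algebra of the three families is infinite, irreducible and saturated, so Lemma~\ref{lem:alpha} applies to it.

The algebra $gc_{N,Q}$ is in Case~I: if $(\mathrm{R}_{\alpha,B})$ held, applying it to $a=Q(w)$ and to $za$ would give $za=(\alpha-w)a$, which is false. By Lemma~\ref{lem:star}(d), $oc_{N,Q}$ and $spc_{N,Q}$ satisfy $(\mathrm{R}_{0,Q^{-1}})$, so their images under $S_\beta$ satisfy $(\mathrm{R}_{-2\beta,B})$ with $B(z)=Q(z+\beta)^{-1}$. Hence the first family is disjoint from the other two. For $L$ in these two families, Lemma~\ref{lem:alpha} shows that $L$ determines $\beta$, and determines $B$, hence $Q$, up to a factor in $\mathbb{F}^\times$. Such a factor does not change the sign $c$ in $Q^t(-v)=cQ(v)$, so the orthogonal and symplectic families are disjoint.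

Finally, $M_N(\mathbb{F}[z,w])Q(w)=M_N(\mathbb{F}[z,w])Q'(w)$ holds if and only if $Q'Q^{-1}$ and $QQ'^{-1}$ are polynomial matrices, that is, if and only if $Q'\in GL_N(\mathbb{F}[v])\,Q$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Irreducible conformal subalgebras of $\mathrm{Cend}_N$ and $gc_N$},
\texttt{https://www.revistas.usp.br/\allowbreak resenhasimeusp/\allowbreak article/\allowbreak download/\allowbreak 75265/\allowbreak 78771/\allowbreak 101864}.

\end{thebibliography}
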